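\title{The largest Laplacian energy of a graph on $n$ vertices}

\begin{abstract}
The Laplacian energy of a graph with $n$ vertices and $m$ edges is the sum of the distances of its Laplacian eigenvalues from their mean $2m/n$. We prove the conjecture that, among all graphs on $n$ vertices, it is maximized by a complete graph on $\lceil(2n+1)/3\rceil$ vertices together with isolated vertices, and we determine all extremal graphs. The main tool is a family of upper bounds for the sum $S_k$ of the $k$ largest Laplacian eigenvalues, among them $S_k\le\frac43m+\frac13k(k+1)$. These bounds are weighted averages of the Grone--Merris--Bai inequality and a Cauchy--Schwarz estimate carried out one vertex at a time.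
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $G$ be a simple graph with $n$ vertices and $m$ edges. Its Laplacian matrix is $L=L(G)=D(G)-A(G)$, where $D(G)$ is the diagonal matrix of the degrees $d_v$ and $A(G)$ is the adjacency matrix. The eigenvalues of $L$ are $\mu_1\ge\mu_2\ge\dots\ge\mu_n=0$. Their sum is $\operatorname{tr}L=2m$, so their mean is the average degree $\bar d=2m/n$. The \emph{Laplacian energy}
\[
LE(G)=\sum_{i=1}^n\bigl|\mu_i-\bar d\,\bigr|
\]
measures how widely the spectrum is spread around its mean. How large can it be on $n$ vertices?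

To make $LE$ large, one wants the eigenvalues to fall into two groups that are far apart and both numerous. Cliques padded with isolated vertices do this. We write $\cup$ for disjoint union and $rK_1$ for $r$ isolated vertices. Since $L(K_p)=pI-J$, with $J$ the all-ones matrix, the graph $K_p\cup(n-p)K_1$ has the eigenvalue $p$ with multiplicity $p-1$ and the eigenvalue $0$ with multiplicity $n-p+1$, and $\bar d=p(p-1)/n<p$. The deviations $\mu_i-\bar d$ sum to zero, so $LE$ is twice the total size of the negative ones: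
\begin{equation}\label{eq:clique}
LE\bigl(K_p\cup(n-p)K_1\bigr)=2(n-p+1)\bar d=\frac{2g(p-1)}n,\qquad\text{where } g(k)=k(k+1)(n-k).
\end{equation}
For $p=n$ the two groups are far apart but unbalanced, and the energy is only $2(n-1)$. For $p\approx cn$ it is about $2c^2(1-c)n^2$, which is largest at $c=\frac23$. The exact optimum (Lemma~\ref{lem:slack}) is attained by
\[
H_n=K_{\lceil(2n+1)/3\rceil}\cup\lfloor(n-1)/3\rfloor K_1 .
\]
The conjecture posed in \cite{talk} is that no graph does better: $LE(G)\le LE(H_n)$ for every $n\ge2$ and every simple graph $G$ on $n$ vertices. We prove it. Put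
\[
M_n=\frac1n\max\{g(k): k\in\mathbb Z,\ 0\le k\le n\}.
\]

\begin{theorem}\label{thm:A}
For every simple graph $G$ on $n\ge2$ vertices, $LE(G)\le2M_n=LE(H_n)$.
\end{theorem}

The conjecture claims only that $H_n$ attains the maximum. The next theorem lists all graphs that do. The \emph{paw} is a triangle with a pendant edge, and $K_4-e$ is $K_4$ with one edge removed.

\begin{theorem}\label{thm:B}
Let $G$ be a simple graph on $n\ge2$ vertices. If $n\ne4$, then $LE(G)=LE(H_n)$ if and only if $G\cong K_{k+1}\cup(n-k-1)K_1$ with $g(k)$ maximal; that is, $G\cong H_n$ or, only when $n\equiv1\pmod3$, also $G\cong K_{(2n+4)/3}$ plus isolated vertices. If $n=4$, equality holds exactly for $K_3\cup K_1$, the paw, $K_4-e$ and $K_4$.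
\end{theorem}

Both theorems rest on a bound for the partial sums $S_k=S_k(G)=\mu_1+\dots+\mu_k$ (with $S_0=0$). Throughout, $N=n-1$.

\begin{theorem}\label{thm:C}
For every graph $G$ on $n$ vertices, every $k$ with $1\le k\le n-1$, and every $s$ with $0<s\le\frac12$ and $4ns(1-s)\ge1$,
\[
S_k\le\tau_sm+(2-\tau_s)\binom{k+1}2+e_s,\qquad \tau_s=\frac2{2-s},\qquad e_s=\frac{k(N-k)}N\cdot\frac{(1-2s)^2}{4s(2-s)} .
\]
In particular, taking $s=\frac12$, we have $S_k\le\frac43m+\frac{k(k+1)}3$, with equality for $K_{k+1}$ plus isolated vertices.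
\end{theorem}

Theorem~\ref{thm:C} is a relaxed form of the Brouwer bound $S_k\le m+\binom{k+1}2$, which we neither prove in general nor use. The only outside result that we need is the Grone--Merris--Bai theorem \cite{bai}, recalled in Section~\ref{sec:reduction}.

Section~\ref{sec:reduction} reduces Theorem~\ref{thm:A} to one inequality for each $k$. Section~\ref{sec:idea} explains what is needed and shows the method on graphs of maximum degree at most $k$. Section~\ref{sec:degree} proves Theorem~\ref{thm:C}. Sections~\ref{sec:critical} and~\ref{sec:slack} treat the values of $k$ near or above $2n/3$ and the smaller ones, and Section~\ref{sec:end} assembles the proofs.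

\section{Reduction to partial sums}\label{sec:reduction}

We write $x_+=\max(x,0)$ and use the identity $x_+=\frac12(|x|+x)$. The following facts are used throughout.

\begin{itemize}
\item[(F1)] $x^TLx=\sum_{vw\in E}(x_v-x_w)^2$. Hence $L$ is positive semidefinite, $S_k\le2m$ for all $k$, the all-ones vector $\mathbf 1$ lies in the kernel, and the multiplicity of the eigenvalue $0$ is the number of components. The eigenvalues of $L$ on $\mathbf 1^\perp$ are $\mu_1,\dots,\mu_N$. Also $(L^2)_{vv}=d_v^2+d_v$, the squared norm of row $v$.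
\item[(F2)] If $\overline G$ is the complement of $G$, then $L(G)+L(\overline G)=nI-J$. Hence the eigenvalues of $L(\overline G)$ are $n-\mu_i$ for $i\le N$, and $0$.
\item[(F3)] (Grone--Merris--Bai \cite{bai}.) $S_k\le\sum_{i=1}^kd_i^*$, where $d_i^*=\#\{v:d_v\ge i\}$. A vertex $v$ is counted in $d_i^*$ for $i=1,\dots,d_v$, so the right side is $\sum_v\min(d_v,k)$. Thus
\begin{equation}\label{eq:GMB}
S_k\le2m-u,\qquad u=\sum_v(d_v-k)_+ .
\end{equation}
\end{itemize}

Put $V_k=S_k-k\bar d$. Since $\sum_i(\mu_i-\bar d)=0$, we have $LE(G)=2\sum_i(\mu_i-\bar d)_+$. The numbers $\mu_i-\bar d$ are nonincreasing, so the sum of the positive ones is the largest partial sum: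
\begin{equation}\label{eq:LEV}
LE(G)=2\max_{0\le k\le n}V_k,\qquad V_0=V_n=0 .
\end{equation}
It remains to prove that $LE(H_n)=2M_n$ and that $V_k\le M_n$ for $1\le k\le n-1$. The natural comparison for $V_k$ is $g(k)/n$, its value at $K_{k+1}\cup(n-k-1)K_1$. The next lemma finds the maximizers of $g$ and measures the \emph{slack} $M_n-g(k)/n$ that is available when $k$ is below them.

\begin{lemma}\label{lem:slack}
\textup{(a)} The maximum of $g$ over $0\le k\le n$ is attained at $k^*=\lfloor(2n+1)/3\rfloor$, also at $k^*-1$ exactly when $n\equiv1\pmod3$, and nowhere else. Moreover $LE(H_n)=2M_n$.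

\textup{(b)} For an integer $f\ge0$ let $\sigma(f)=\sum_{i\ge0}(f-2-3i)_+$. If $1\le k\le n-1$ and $f=2n-3k\ge0$, then
\[
M_n-\frac{g(k)}n\ge\frac{k+1}n\,\sigma(f).
\]

\textup{(c)} $\sigma(3)=1$, $\sigma(4)=2$, $\sigma(5)=3$, and $\sigma(f)\ge\frac16(f-2)(f+1)$ for all $f\ge0$.
\end{lemma}

\begin{proof}
For $k\ge1$,
\begin{equation}\label{eq:diff}
g(k)-g(k-1)=k\bigl[(k+1)(n-k)-(k-1)(n-k+1)\bigr]=k(2n-3k+1).
\end{equation}
This is positive, zero or negative according as $3k$ is less than, equal to or greater than $2n+1$, and $3\mid2n+1$ if and only if $n\equiv1\pmod3$. For $p=\lceil(2n+1)/3\rceil$ we have $p-1=k^*$ if $3\nmid 2n+1$ and $p-1=k^*-1$ otherwise, so $g(p-1)$ is maximal in both cases. Now \eqref{eq:clique} gives (a).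

By \eqref{eq:diff}, $g(k+i+1)-g(k+i)=(k+i+1)(f-2-3i)$. Let $i=0,\dots,I-1$ be the indices with $3i<f-2$. Then $I\le f/3$, so $k+I\le2n/3\le n$, and summing gives $nM_n-g(k)\ge g(k+I)-g(k)\ge(k+1)\sigma(f)$. This is (b).

The three values in (c) are the terms $i=0$. Let $a(f)=\frac16(f-2)(f+1)$. For $f\ge3$,
\[
a(f)-a(f-3)=\tfrac16(f-2)\bigl[(f+1)-(f-5)\bigr]=f-2=\sigma(f)-\sigma(f-3),
\]
and $\sigma(0)=\sigma(1)=0>-\frac13=a(0)=a(1)$, $\sigma(2)=0=a(2)$. Induction in steps of $3$ finishes the proof.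
\end{proof}

\begin{example}[$n=2$ and $n=4$]\label{ex:small}
For $n=2$ we have $LE(2K_1)=0$ and $LE(K_2)=2=2M_2$. For $n=4$ we have $g(2)=g(3)=12$, so $2M_4=6$. The spectrum of a disjoint union is the union of the spectra, and (F2) passes to complements: $P_3$ is the complement of $K_2\cup K_1$ on three vertices, while $K_{1,3}$, $C_4$, the paw, $K_4-e$, $K_4$ are the complements of $K_3\cup K_1$, $2K_2$, $P_3\cup K_1$, $K_2\cup2K_1$, $4K_1$. The path $P_4$ is self-complementary, so its spectrum has the form $a,2,4-a,0$, and $\operatorname{tr}L^2=\sum_v(d_v^2+d_v)=16$ gives $a=2+\sqrt2$. This covers the eleven graphs on four vertices: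
\[
\begin{array}{lcc|lcc}
G&\text{spectrum}&LE&G&\text{spectrum}&LE\\\hline
4K_1&0,0,0,0&0&K_4&4,4,4,0&6\\
K_2\cup2K_1&2,0,0,0&3&K_4-e&4,4,2,0&6\\
2K_2&2,2,0,0&4&C_4&4,2,2,0&4\\
P_3\cup K_1&3,1,0,0&4&\text{paw}&4,3,1,0&6\\
K_3\cup K_1&3,3,0,0&6&K_{1,3}&4,1,1,0&5\\
P_4&2+\sqrt2,\,2,\,2-\sqrt2,\,0&2+2\sqrt2&&&
\end{array}
\]
So Theorems~\ref{thm:A} and~\ref{thm:B} hold for $n=2$ and $n=4$.
\end{example}

\section{What is needed, and the idea}\label{sec:idea}

Fix $k$ with $1\le k\le n-1$, and put
\[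
\tau=\frac{2k}n,\qquad t=m-\binom{k+1}2\in\mathbb Z,\qquad E=V_k-\frac{g(k)}n .
\]
Thus $t$ is the surplus of edges over $K_{k+1}$, and $E$ is the excess of $V_k$ over its value at the padded clique. Since $V_k=S_k-\tau m$ and $(2-\tau)\binom{k+1}2=g(k)/n$,
\begin{equation}\label{eq:E}
E=S_k-\tau m-(2-\tau)\binom{k+1}2 .
\end{equation}
For real $\lambda\le2$ consider the inequality
\[
\mathrm B(\lambda):\qquad S_k\le\lambda m+(2-\lambda)\binom{k+1}2 .
\]
Every $\mathrm B(\lambda)$ is an equality for $K_{k+1}$ plus isolated vertices, where $S_k=2m=2\binom{k+1}2$. The inequality $\mathrm B(2)$ is $S_k\le2m$, and $\mathrm B(1)$ is the Brouwer bound. Averaging $\mathrm B(\lambda)$ with $\mathrm B(2)$ gives $\mathrm B(\lambda')$ for all $\lambda\le\lambda'\le2$. By \eqref{eq:E}, $E\le0$ is the same as $\mathrm B(\tau)$. When there is no surplus it is immediate: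
\begin{equation}\label{eq:Z}
\text{if } t\le0, \text{ then } V_k\le(2-\tau)m\le(2-\tau)\binom{k+1}2=\frac{g(k)}n .
\end{equation}
When $t\ge1$, it says that the surplus edges raise $S_k$ above $k(k+1)$ by at most $\tau$ each on average.

The maximizers of $g$ lie near $2n/3$, where $\tau\approx\frac43$. This is why $\mathrm B(\frac43)$, the error-free case of Theorem~\ref{thm:C}, is close to what the problem requires: it gives $E\le0$ for all $k\ge2n/3$. For smaller $k$ one cannot always have $E\le0$. The star $K_{1,n-1}$ has $\mu_1=n$ by (F2), so $V_1=n-2(n-1)/n$, and this exceeds $g(1)/n=2(n-1)/n$ for $n\ge3$ because $(n-2)^2>0$. There, however, the slack of Lemma~\ref{lem:slack} allows an error term.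

The method is visible in the case $u=0$, where it gives even $\mathrm B(1)$.

\begin{proposition}\label{prop:lowdeg}
If $1\le k\le N$ and all degrees of $G$ are at most $k$, then $S_k\le m+\binom{k+1}2$.
\end{proposition}

\begin{proof}
For the padded clique the eigenvalues are $k+1$ and $0$, so we measure distances from the midpoint $\theta=\frac{k+1}2$. By (F1),
\[
\sum_{i\le N}(\mu_i-\theta)^2=\sum_v(d_v^2+d_v)-(k+1)\sum_vd_v+N\theta^2=\sum_vd_v(d_v-k)+N\theta^2\le N\theta^2 .
\]
Cauchy--Schwarz gives $\sum_{i\le N}|\mu_i-\theta|\le N\theta$. Therefore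
\[
S_k-k\theta\le\sum_{i\le N}(\mu_i-\theta)_+=\frac12\Bigl[\sum_{i\le N}|\mu_i-\theta|+2m-N\theta\Bigr]\le m.\qedhere
\]
\end{proof}

A vertex of degree $d>k$ spoils this argument through the term $d(d-k)$, which is quadratic in $d$. In \eqref{eq:GMB} the same vertex helps, but only by the linear amount $d-k$. To play one against the other we need a version of the argument whose loss is linear in $d-k$. Applying Cauchy--Schwarz to each row of a matrix separately achieves this: every vertex keeps its own square root, which grows linearly in $d$. With $\theta=\frac{k+1}2$ the outcome will be $S_k\le m+\binom{k+1}2+\frac12u$. Taking $\frac23$ of this and $\frac13$ of $S_k\le2m-u$ cancels $u$ and yields $\mathrm B(\frac43)$. Moving $\theta$ away from the midpoint lowers the coefficient of $m$ at the price of the error $e_s$.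

With these tools we shall prove the following statement, from which the main theorems follow quickly. The dividing line is the one drawn by Lemma~\ref{lem:slack}: $\sigma(f)>0$ exactly when $f\ge3$.

\begin{proposition}\label{prop:main}
Let $n\ge3$, $n\ne4$, $1\le k\le n-1$, and $f=2n-3k$.
\begin{itemize}
\item[\textup{(a)}] If $f\le2$, then $V_k\le g(k)/n$, with strict inequality if $t\ge1$.
\item[\textup{(b)}] If $f\ge3$, then $V_k<M_n$.
\end{itemize}
\end{proposition}

\section{Bounding $S_k$ vertex by vertex}\label{sec:degree}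

In this section $1\le k\le N$.

\begin{lemma}\label{lem:row}
For every real $\theta$ we have $S_k\le k\theta+\sum_v\varphi_\theta(d_v)$, where for $0\le d\le N$
\[
\varphi_\theta(d)=\tfrac12\Bigl(\alpha+\sqrt{\alpha^2+\beta^2}\Bigr),\qquad \alpha=\alpha(d)=d-\frac Nn\theta,\qquad\beta^2=\beta(d)^2=\frac{d(N-d)}n .
\]
\end{lemma}

\begin{proof}
Let $\Pi=I-J/n$ be the orthogonal projection onto $\mathbf1^\perp$, and let $R=L-\theta\Pi$. Then $R\mathbf 1=0$, and on $\mathbf1^\perp$ the matrix $R$ has eigenvalues $\mu_i-\theta$ $(i\le N)$ with orthonormal eigenvectors $x_i$. Choose signs $\varepsilon_i=\pm1$ with $\varepsilon_i(\mu_i-\theta)=|\mu_i-\theta|$ and put $T=\sum_{i\le N}\varepsilon_ix_ix_i^T$. Then $T$ is symmetric and $T^2=\Pi$, so each row $T_v$ has squared norm $\Pi_{vv}=N/n$. Writing $R_v$ for the rows of the symmetric matrix $R$,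
\[
\sum_{i\le N}|\mu_i-\theta|=\operatorname{tr}(TR)=\sum_v\langle T_v,R_v\rangle\le\sum_v\sqrt{N/n}\,\|R_v\| .
\]
Since $L\Pi=\Pi L=L$, we have $R^2=L^2-2\theta L+\theta^2\Pi$, and so, with $d=d_v$,
\[
\frac Nn\|R_v\|^2=\frac Nn\Bigl(d^2+d-2\theta d+\frac Nn\theta^2\Bigr)=\alpha^2+\frac Nn(d^2+d)-d^2=\alpha^2+\beta^2 .
\]
Finally $S_k-k\theta\le\sum_{i\le N}(\mu_i-\theta)_+=\frac12\bigl[\sum_{i\le N}|\mu_i-\theta|+2m-N\theta\bigr]$, where $k\le N$ is used, and $2m-N\theta=\sum_v\alpha(d_v)$.
\end{proof}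

To express the bound through $m$ and $u$ we need $\varphi_\theta(d)\le\Lambda(d)$ for a function $\Lambda$ that is linear on $[0,k]$ and on $[k,N]$ with $\Lambda(0)=0$. The padded clique has degrees $0$ and $k$, so $\Lambda$ should agree with $\varphi_\theta$ there. We prescribe the first slope $s$ and choose $\theta$ so that $\varphi_\theta(k)=sk$; the second slope is then that of the chord to $(N,\varphi_\theta(N))$. These requirements produce the constants $\theta$ and $\omega$ in the next proof.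

\begin{lemma}\label{lem:X}
If $0<s\le\frac12$ and $4ns(1-s)\ge1$, then
\[
S_k\le2sm+\Bigl(1-s-\frac1{4ns}\Bigr)u+(1-s)k(k+1)+\frac{k(N-k)}N\cdot\frac{(1-2s)^2}{4s}.
\]
\end{lemma}

\begin{proof}
Define $\theta$ and $\omega$ by
\[
\frac Nn\theta=(1-s)k+\frac{N-k}{4ns},\qquad\omega=1-\frac1{4ns}.
\]
The hypothesis $4ns(1-s)\ge1$ says $\omega\ge s$. Let $\Lambda(d)=sd+(\omega-s)(d-k)_+$; thus $\Lambda=sd$ for $d\le k$ and $\Lambda=sk+\omega(d-k)$ for $d\ge k$, and $\Lambda\ge sd\ge0$. We claim that $\varphi_\theta(d)\le\Lambda(d)$ for $0\le d\le N$. The claim reads $\sqrt{\alpha^2+\beta^2}\le2\Lambda-\alpha$, and $(2\Lambda-\alpha)^2-\alpha^2=4\Lambda(\Lambda-\alpha)$. So it suffices to show that $\Lambda-\alpha\ge0$ and $\beta^2\le4\Lambda(\Lambda-\alpha)$.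

Let $d\le k$. Then $\Lambda-\alpha=(1-s)(k-d)+\frac{N-k}{4ns}\ge0$. For $d=0$ both sides of the second inequality vanish. For $d>0$, dividing by $d$ turns it into $\frac{N-d}n\le4s(1-s)(k-d)+\frac{N-k}n$, that is, $\frac{k-d}n\le4s(1-s)(k-d)$, which holds because $4ns(1-s)\ge1$.

Let $d\ge k$. Then $\Lambda-\alpha=-(1-\omega)(d-k)+\frac{N-k}{4ns}=\frac{N-d}{4ns}\ge0$. The second inequality is $\frac{d(N-d)}n\le\Lambda\,\frac{N-d}{ns}$, and it follows from $\Lambda\ge sd$.

Lemma~\ref{lem:row} now gives $S_k\le2sm+(\omega-s)u+k\theta$. Since $\theta=(1-s)\frac{nk}N+\frac{N-k}{4Ns}$ and $\frac{nk}N=k+\frac kN$,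
\[
\theta-(1-s)(k+1)=\frac{N-k}N\Bigl[\frac1{4s}-(1-s)\Bigr]=\frac{N-k}N\cdot\frac{(1-2s)^2}{4s}.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
In Lemma~\ref{lem:X} bound the coefficient of $u$ by $1-s$. Add $\frac1{2-s}$ times the resulting inequality and $\frac{1-s}{2-s}$ times \eqref{eq:GMB}. The weights are nonnegative with sum $1$, and the terms in $u$ cancel. The coefficient of $m$ is $\frac{2s+2(1-s)}{2-s}=\tau_s$, the coefficient of $k(k+1)$ is $\frac{1-s}{2-s}=\frac{2-\tau_s}2$, and the last term is $e_s$. For $s=\frac12$ we have $4ns(1-s)=n\ge1$, $\tau_s=\frac43$, $e_s=0$, and the inequality is $\mathrm B(\frac43)$.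
\end{proof}

\begin{remark}
Nothing is lost by the restriction $s\le\frac12$: for $\frac12<s<1$ one has $\frac43<\tau_s<2$, and $\mathrm B(\tau_s)$ already follows from $\mathrm B(\frac43)$ without error. On the other side, $\tau_s>1$ for all $s>0$, so Theorem~\ref{thm:C} cannot match a slope $\tau\le1$. This is why $k\le n/2$ needs a further device.
\end{remark}

We shall apply Theorem~\ref{thm:C} with $\tau_s$ equal to a prescribed slope $2j/n$. For an integer $j$ with $n/2<j<2n/3$, the positive integers $f=2n-3j$ and $b=2j-n$ measure the distances of $j$ from the ends of this interval, and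
\begin{equation}\label{eq:fb}
n=2f+3b,\qquad j=f+2b,\qquad n-j=f+b .
\end{equation}

\begin{corollary}\label{cor:slope}
Let $j$ be an integer with $n/2<j\le n$, let $H$ be a graph on $n$ vertices with $m(H)$ edges, and let $1\le i\le N$. Then
\[
S_i(H)-\frac{2j}n\,m(H)\le\Bigl(2-\frac{2j}n\Bigr)\binom{i+1}2+e,
\]
where $e=0$ if $j\ge2n/3$, and $e=\dfrac{i(N-i)}N\cdot\dfrac{f^2}{4bn}$ with $f,b$ as in \eqref{eq:fb} if $j<2n/3$.
\end{corollary}

\begin{proof}
If $j\ge2n/3$, then $\frac43\le2j/n\le2$, and the claim follows by averaging $\mathrm B(\frac43)$ with $\mathrm B(2)$. Otherwise take $s=b/j=2-n/j$. Then $0<s\le\frac12$ since $j=f+2b$, and $4ns(1-s)\ge2ns\ge2n/j\ge1$. Moreover $\tau_s=2j/n$, $1-2s=f/j$ and $s(2-s)=bn/j^2$.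
\end{proof}

Finally we record \eqref{eq:GMB} and Lemma~\ref{lem:X} as bounds on the excess. Substituting them into \eqref{eq:E} and using $m=t+\binom{k+1}2$ gives
\begin{gather}
E\le(2-\tau)t-u,\label{eq:Y}\\
E\le(2s-\tau)t+\Bigl(1-s-\frac1{4ns}\Bigr)u+\frac{k(N-k)}N\cdot\frac{(1-2s)^2}{4s}.\label{eq:X}
\end{gather}
The first bound is effective when $u$ is large compared with $t$, the second when $u$ is small.

\section{The critical range $2n-3k\le2$}\label{sec:critical}

We prove Proposition~\ref{prop:main}(a). By \eqref{eq:Z} we may assume $t\ge1$, and we must show $E<0$. First note that $k>n/2$: if $k\le n/2$, then $f\ge n/2$, so $f\le2$ forces $n\le4$, hence $n=3$, $k=1$ and $f=3$, a contradiction. Thus $\tau>1$.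

\subsection*{The case $f\le0$}
Here $\tau\ge\frac43$. For $s=\frac12$, \eqref{eq:X} reads $E\le(1-\tau)t+(\frac12-\frac1{2n})u$. If $u=0$, this gives $E<0$. If $u\ge1$, then $\frac23$ of it plus $\frac13$ of \eqref{eq:Y} gives $E\le(\frac43-\tau)t-\frac u{3n}<0$.

\subsection*{Setting up $f\in\{1,2\}$}
These are the delicate cases. If $f=1$, then $2n+1=3k+2$ and $k=k^*$; if $f=2$, then $2n+1=3k+3$ and $k=k^*-1$ is the second maximizer. So there is no slack at all, while $\tau<\frac43$ makes the error in Corollary~\ref{cor:slope} positive. The way out is that $t$ is an integer: it is at least $1$, and a negative multiple of $t$ can absorb a small error. We therefore take $s$ slightly below the value that matches the slope.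

Let $b=2k-n\ge1$, so that \eqref{eq:fb} holds with $j=k$; then $n\ge5$ if $f=1$ and $n\ge7$ if $f=2$. Put $s=\frac12-\frac yn$ with $y\in\{0,1,2\}$, where $y=2$ is used only when $f=2$. Then $0<s\le\frac12$ and $4ns(1-s)=n-4y^2/n\ge1$. Multiply \eqref{eq:X} by $n$. We have $n(2s-\tau)=-(b+2y)$; next $n(1-s)-\frac1{4s}\le\frac n2+y-\frac12$, because $s\le\frac12$; and $n(1-2s)^2/(4s)=2y^2/(n-2y)$. With $\kappa=k(N-k)/N$ we obtain
\begin{equation}\label{eq:F}
nE\le F_y:=-(b+2y)t+\Bigl(\frac{n-1}2+y\Bigr)u+\frac{2\kappa y^2}{n-2y}.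
\end{equation}
If $u>(2-\tau)t$, then $E<0$ by \eqref{eq:Y}. It remains to find, for each integer point with $t\ge1$ and $0\le u\le(2-\tau)t$, some $y$ with $F_y<0$.

\subsection*{The case $f=1$}
Now $n=3b+2$, $k=2b+1$, $\kappa=\frac{(2b+1)b}{3b+1}$ and $2-\tau=\frac{2(b+1)}{3b+2}$. Take $y=1$. The coefficient of $u$ is $\frac32(b+1)$, so $u\le(2-\tau)t$ gives
\[
F_1\le\Bigl[\frac{3(b+1)^2}{3b+2}-(b+2)\Bigr]t+\frac{2(2b+1)}{3(3b+1)}=(2b+1)\Bigl[\frac2{3(3b+1)}-\frac t{3b+2}\Bigr],
\]
since $3(b+1)^2-(b+2)(3b+2)=-(2b+1)$. This is negative because $t\ge1$ and $2(3b+2)<3(3b+1)$.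

\subsection*{The case $f=2$}
Put $r=b+1\ge2$. Then $n=3r+1$, $k=2r$, $N=3r$, $\kappa=\frac{2r}3$ and $2-\tau=\frac{2(r+1)}{3r+1}$.

Let $t=1$. Since $r>1$ we have $2-\tau<1$, so $u\le2-\tau$ forces $u=0$, and then $F_0=-(r-1)<0$.

Let $t\ge2$. The boundary $u=(2-\tau)t$ is close to the line $3u=2t$, so we use the coordinate $w=3u-2t$. It is an integer with $w\equiv t\pmod3$. Substituting $u=(w+2t)/3$ into \eqref{eq:F} gives
\[
F_y=\Bigl(1-\frac{4y}3\Bigr)t+\Bigl(\frac r2+\frac y3\Bigr)w+\frac{4r}3\cdot\frac{y^2}{3r+1-2y},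
\]
and $u\le(2-\tau)t$ becomes $w\le\bigl[\frac{6(r+1)}{3r+1}-2\bigr]t=\frac{4t}{3r+1}$. The coefficient of $t$ shows that $y=0$ no longer suffices.

If $w\le0$, take $y=1$:
\[
F_1\le-\frac t3+\frac{4r}{3(3r-1)}\le-\frac23+\frac{4r}{3(3r-1)}<0,
\]
because $4r<2(3r-1)$ for $r>1$.

If $w\ge1$, then $t\ge\frac14(3r+1)w$ is large, and we can afford $y=2$:
\begin{equation}\label{eq:F2}
F_2=-\frac53t+\frac{3r+4}6\,w+\frac{16r}{9(r-1)}\le-\frac{3r-1}{3r+1}\,t+\frac{16r}{9(r-1)},
\end{equation}
where we inserted $w\le\frac{4t}{3r+1}$ and used $-5(3r+1)+2(3r+4)=-3(3r-1)$.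
\begin{itemize}
\item $r\ge4$. From $t\ge\frac{3r+1}4$ we get $F_2\le-\frac{3r-1}4+\frac{16r}{9(r-1)}$. This is negative, since $9(3r-1)(r-1)-64r=r(27r-100)+9>0$.
\item $r=3$. Here $t\ge\frac52w$. If $w=1$, then $t\ge3$ and $t\equiv1\pmod3$, so $t\ge4$. If $w\ge2$, then $t\ge5$. Hence $F_2\le-\frac45\cdot4+\frac83<0$.
\item $r=2$. Here $t\ge\frac74w$. If $w=1$, then $t\ge2$ and $t\equiv1\pmod3$, so $t\ge4$, and the exact expression in \eqref{eq:F2} gives $F_2=-\frac53t+\frac53+\frac{32}9\le-5+\frac{32}9<0$. If $w=2$, then $t\ge4$ and $t\equiv2\pmod3$, so $t\ge5$. If $w\ge3$, then $t\ge6$. So for $w\ge2$ we have $F_2\le-\frac57\cdot5+\frac{32}9=-\frac1{63}<0$.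
\end{itemize}
This proves Proposition~\ref{prop:main}(a).

\section{The range $2n-3k\ge3$}\label{sec:slack}

We prove Proposition~\ref{prop:main}(b) by comparing the error term of Theorem~\ref{thm:C} with the slack.

\subsection*{The case $k>n/2$}
Let $f\ge3$ and $b\ge1$ be as in \eqref{eq:fb} with $j=k$. Corollary~\ref{cor:slope} with $H=G$ and $i=j=k$, together with \eqref{eq:E}, gives
\[
E\le\frac kn\cdot\frac{f+b-1}{2f+3b-1}\cdot\frac{f^2}{4b}.
\]
The worst case is $b=1$. Indeed, with $c=b-1\ge0$, the inequality $\frac{f+c}{2f+2+3c}\le\frac f{2f+2}$ is equivalent to $c(f-2)\ge0$. Hence $E\le\frac kn\cdot\frac{f^3}{8(f+1)}$. For $f=3$ we have $\frac{27}{32}<1=\sigma(3)$. For $f\ge4$, the identity $(f+1)(f^2-f+1)=f^3+1$ and the bound $f^2-f\ge11$ give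
\[
\frac{f^3}{8(f+1)}\le\frac{f^2-f+1}8\le\frac{f^2-f-2}6\le\sigma(f).
\]
Since $\sigma(f)>0$, Lemma~\ref{lem:slack} yields $E\le\frac kn\sigma(f)<\frac{k+1}n\sigma(f)\le M_n-\frac{g(k)}n$, that is, $V_k<M_n$.

\subsection*{Passing to the complement}
For $k\le n/2$ the slope $2k/n$ is at most $1$. Complementation turns the $k$ largest eigenvalues into small ones and replaces the slope by $2(n-k)/n\ge1$.

\begin{lemma}\label{lem:compl}
Let $1\le k\le n-1$, $p=n-k$, and $\bar m=m(\overline G)$. Then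
\[
V_k(G)=S_{p-1}(\overline G)-\frac{2p}n\,\bar m+(n-p).
\]
\end{lemma}

\begin{proof}
By (F2), the $p-1=N-k$ largest eigenvalues of $L(\overline G)$ are $n-\mu_i$ for $k<i\le N$. So $S_{p-1}(\overline G)=(p-1)n-2m+S_k(G)$. With $m=\binom n2-\bar m$,
\[
V_k=S_{p-1}(\overline G)-(p-1)n+\frac{2p}nm=S_{p-1}(\overline G)-\frac{2p}n\bar m+p(n-1)-(p-1)n,
\]
and $p(n-1)-(p-1)n=n-p$.
\end{proof}

\subsection*{The case $k<n/2$}
Now $n/2<p\le n-1$ and $p\ge2$. Apply Corollary~\ref{cor:slope} with $H=\overline G$, $j=p$, $i=p-1$. Lemma~\ref{lem:compl} gives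
\begin{equation}\label{eq:B}
V_k\le\frac{(n-p)\,(p^2-p+n)}n+e=\frac{g(p)}n-\frac{(n-p)(2p-n)}n+e .
\end{equation}
The mismatch between the slope index $p$ and the eigenvalue index $p-1$ has produced a gain, the negative middle term. If $p\ge2n/3$, then $e=0$ and $V_k<g(p)/n\le M_n$.

Let $p<2n/3$. In this paragraph $f=2n-3p\ge1$ and $b=2p-n\ge1$ refer to $j=p$ in \eqref{eq:fb}. Since $N-(p-1)=n-p=f+b$,
\[
ne=\frac{(p-1)(f+b)f^2}{4(n-1)b}.
\]
By \eqref{eq:B} and Lemma~\ref{lem:slack}(b) with $p$ in place of $k$, it suffices to show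
\begin{equation}\label{eq:B2}
ne<(f+b)b+(p+1)\sigma(f).
\end{equation}
If $f\le2$, the gain alone suffices: $ne<(f+b)b$ is equivalent to $(p-1)f^2<4(n-1)b^2$, which holds since $f^2\le4$, $b\ge1$ and $p<n$. If $f\ge3$, note that $2(f+b)\le2f+3b-1=n-1$, so $ne\le\frac18(p-1)f^2$, and recall $p=f+2b$.
\begin{itemize}
\item $f=3$: $ne\le\frac94(b+1)<(b+4)(b+1)=(3+b)b+(p+1)$.
\item $f=4$: $ne\le2(p-1)<2(p+1)$.
\item $f=5$: $ne\le\frac{25}2+\frac{25}4b<b^2+11b+18=(5+b)b+3(p+1)$.
\item $f\ge6$: $f^2-4f-8\ge0$ gives $\frac{f^2}8\le\frac{(f-2)(f+1)}6\le\sigma(f)$, so $ne\le(p-1)\sigma(f)<(p+1)\sigma(f)$.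
\end{itemize}
In view of Lemma~\ref{lem:slack}(c), \eqref{eq:B2} holds in every case.

\subsection*{The case $k=n/2$}
Here $f=2n-3k=k$, so $n=2f$ with $f\ge3$, and $g(f)/n=\binom{f+1}2$. The slope is $1$ for both $G$ and $\overline G$, so neither can be matched. But $G$ and $\overline G$ cannot both have a large surplus, and a slope slightly above $1$ costs little on the one with the smaller surplus. Take $s=\frac15$ in Theorem~\ref{thm:C}: then $4ns(1-s)=\frac{16n}{25}\ge1$, $\tau_s=\frac{10}9$, and $(1-2s)^2=s(2-s)=\frac9{25}$. For $G$ with index $f$, and for $\overline G$ with index $f-1$, the product (index)$\cdot$($N-$index) equals $f(f-1)$, so the error is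
\[
e=\frac{f(f-1)}{4(2f-1)}
\]
both times. For $G$ we get $V_f=S_f-m\le\frac19m+\frac89\binom{f+1}2+e$, that is, $E\le\frac19t+e$. For $\overline G$ put $\bar t=\bar m-\binom f2$. Lemma~\ref{lem:compl} with $p=f$ gives $V_f\le\frac19\bar m+\frac89\binom f2+e+f=\binom{f+1}2+\frac19\bar t+e$, that is, $E\le\frac19\bar t+e$. Since $t+\bar t=\binom{2f}2-f^2=f(f-1)$, one of $t,\bar t$ is at most $\frac12f(f-1)$, and so
\[
E\le\frac{f(f-1)}{18}+e .
\]
By Lemma~\ref{lem:slack}(b), the slack is at least $\frac{f+1}{2f}\sigma(f)$.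
\begin{itemize}
\item $f=3$: $E\le\frac13+\frac3{10}=\frac{19}{30}<\frac23=\frac46\sigma(3)$.
\item $f=4$: $E\le\frac23+\frac37=\frac{23}{21}<\frac54=\frac58\sigma(4)$.
\item $f\ge5$: $e<\frac f8$ because $2(f-1)<2f-1$. Since $(f+1)^2\ge f(f+2)$, the slack is at least $\frac{(f+1)^2(f-2)}{12f}\ge\frac{f^2-4}{12}$. Finally
\[
\frac{f^2-4}{12}-\frac{f(f-1)}{18}-\frac f8=\frac{f(2f-5)-24}{72}>0 .
\]
\end{itemize}
So $V_k<M_n$, and Proposition~\ref{prop:main}(b) is proved.

\section{The maximum and the extremal graphs}\label{sec:end}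

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The cases $n=2,4$ are Example~\ref{ex:small}. For other $n$, Proposition~\ref{prop:main} gives $V_k\le M_n$ for $1\le k\le n-1$, so $LE(G)\le2M_n$ by \eqref{eq:LEV}. Lemma~\ref{lem:slack}(a) gives $2M_n=LE(H_n)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Example~\ref{ex:small} we may assume $n\ge3$, $n\ne4$. If $g(k)$ is maximal, then $K_{k+1}\cup(n-k-1)K_1$ has energy $2M_n$ by \eqref{eq:clique}. By Lemma~\ref{lem:slack}(a) these graphs are $H_n$ and, when $n\equiv1\pmod3$, the padded clique on $k^*+1=(2n+4)/3$ vertices.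

Conversely, let $LE(G)=2M_n$. By \eqref{eq:LEV} there is $k$ with $V_k=M_n>0$, and $1\le k\le n-1$. Proposition~\ref{prop:main} forces $f\le2$ and $t\le0$. Then equality holds throughout \eqref{eq:Z} and in $g(k)/n\le M_n$. Thus $g(k)$ is maximal, $S_k=2m$, and $m=\binom{k+1}2$ because $\tau<2$.

From $S_k=2m$ we get $\mu_{k+1}=\dots=\mu_n=0$, so by (F1) the graph has $c\ge n-k$ components, of sizes $n_1,\dots,n_c$. For integers $a,a'\ge1$,
\[
\binom{a+a'-1}2-\binom a2-\binom{a'}2=(a-1)(a'-1)\ge0 .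
\]
So replacing sizes $a,a'$ by $a+a'-1,1$ does not decrease $\sum_i\binom{n_i}2$, and increases it if $a,a'\ge2$. Repeating this until at most one size exceeds $1$, we obtain
\[
m\le\sum_i\binom{n_i}2\le\binom{n-c+1}2\le\binom{k+1}2=m .
\]
Equality in the last step forces $c=n-k$. Equality in the middle step leaves at most one component with more than one vertex; its size is then $n-c+1=k+1$. Equality in the first step makes it complete. Hence $G\cong K_{k+1}\cup(n-k-1)K_1$.
\end{proof}

\begin{remark}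
The exception $n=4$ arises because $k=2$ is then a maximizer of $g$ with slope $\tau=1$: there is no slack, and the strictness in Proposition~\ref{prop:main}(a), whose proof uses $k>n/2$, fails. The paw has $S_2=7$, $m=4$, $t=1$, and $K_4-e$ has $S_2=8$, $m=5$, $t=2$; both have $V_2=S_2-m=3=M_4$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{bai}
H. Bai, \emph{The Grone--Merris conjecture}, Trans. AMS 363 (2011) 4463--4474.

\bibitem{talk}
\emph{Recent Developments On Laplacian Spectra Of Graphs},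
\texttt{http://www.mi.sanu.ac.rs/conferences/belgrado\_talk\_VT.pdf}

\end{thebibliography}
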